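
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title[Bernstein's inequality for Weyl derivatives in $L_0$]{For which orders does Bernstein's inequality for Weyl derivatives in $L_0$ hold with constant $n^\alpha$?}


\begin{abstract}
Let $B_n(\alpha,\theta)_0$ be the sharp constant in the Bernstein--Szeg\H{o} inequality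
$\|D^\alpha_\theta f\|_0\le B\,\|f\|_0$ for trigonometric polynomials of degree at most $n$, where
$\|\cdot\|_0$ is the geometric mean on the circle and $D^\alpha_\theta$ is the Weyl--Szeg\H{o} derivative
of real order $\alpha\ge0$. Always $B_n(\alpha,\theta)_0\ge n^\alpha$. We prove the conjecture of Arestov and Glazyrina
that for $n\ge2$ and $\theta=0$ equality holds exactly for $\alpha\in\{1,2,\dots,2n-3\}\cup[2n-2,\infty)$, and we determine
the set of such $\alpha$ for every real $\theta$. The proof plays Laguerre's inequality for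
real-rooted trigonometric polynomials against the log-convexity of the moments
$\int_0^\infty(2\sin\frac t2)^{2n}t^{-\beta-1}\,dt$.
\end{abstract}


\section{The question and the answer}

Let $n\ge2$ be an integer and let $\mathcal T_n$ be the class of trigonometric polynomials
\[
f(t)=\frac{a_0}2+\sum_{k=1}^n(a_k\cos kt+b_k\sin kt)=\sum_{k=-n}^nc_ke^{ikt}
\]
with complex coefficients. We measure their size by the geometric mean
\[
\|f\|_0=\exp\Big(\frac1{2\pi}\int_0^{2\pi}\ln|f(t)|\,dt\Big)=\lim_{p\to0^+}\|f\|_p,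
\qquad \|f\|_p=\Big(\frac1{2\pi}\int_0^{2\pi}|f(t)|^p\,dt\Big)^{1/p}
\]
(with $\|0\|_0=0$). For real $\alpha\ge0$ and real $\theta$ the Weyl--Szeg\H{o} derivative is
\[
D^\alpha_\theta f(t)=\sum_{k=1}^nk^\alpha\big(a_k\cos(kt+\delta)+b_k\sin(kt+\delta)\big),
\qquad \delta=\frac{\alpha\pi}2+\theta .
\]
The letter $\delta$ keeps this meaning throughout. In exponential form,
\begin{equation}\label{eq:exp}
D^\alpha_\theta f(t)=\sum_{k=1}^nk^\alpha\big(c_ke^{i(kt+\delta)}+c_{-k}e^{-i(kt+\delta)}\big).
\end{equation}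
So $D^\alpha_\theta$ removes the mean value, multiplies the $k$th frequency by $k^\alpha$, and shifts all phases by $\delta$.
For $\theta=0$ it is the Weyl derivative $f^{(\alpha)}$, which for $\alpha\in\mathbb N=\{1,2,\dots\}$ is the ordinary one.

Let $B_n(\alpha,\theta)_0$ be the supremum of $\|D^\alpha_\theta f\|_0/\|f\|_0$ over $f\in\mathcal T_n$, $f\not\equiv0$. Testing
$f(t)=e^{int}$ gives $B_n(\alpha,\theta)_0\ge n^\alpha$. The question is when the top frequency is the worst one: describe
\[
A_n(\theta)=\{\alpha\ge0:\ B_n(\alpha,\theta)_0=n^\alpha\}.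
\]
One expects large $\alpha$ to be good, since then $k^\alpha$ strongly favors $k=n$. The positive integers are good for $\theta=0$ for another reason:
ordinary differentiation preserves real-rootedness (Rolle). Small orders can be bad: we shall
see that already the removal of the mean value ($\alpha=\theta=0$) can increase $\|\cdot\|_0$.
It is known that $B_n(r,0)_0=n^r$ for $r\in\mathbb N$, that $[2n-2,\infty)\subset A_n(\theta)$ for $\theta\in[0,\pi]$, and that
$A_2(0)=\{1\}\cup[2,\infty)$. Arestov and Glazyrina conjectured that for $\theta=0$ no orders other than the positive integers and those in $[2n-2,\infty)$ occur; the problem is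
posed in \cite{AG}. We prove this, including the known inclusions.

\begin{theorem}\label{thm:main}
For every $n\ge2$,
\[
A_n(0)=\{1,2,\dots,2n-3\}\cup[2n-2,\infty).
\]
\end{theorem}

To describe the other phases, put, for real $\beta$,
\[
C_k=\binom{2n}{n+k},\qquad q_\beta(z)=\sum_{k=1}^n(-1)^kC_kk^\beta z^k .
\]
For $2n-3<\alpha<2n-2$ we shall see that $q_\alpha$ does not vanish on the unit circle. Let then $\psi$ be the continuous branch of
$\arg\big(q_\alpha(e^{it})/q_\alpha(1)\big)$ with $\psi(0)=0$, and let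
\begin{equation}\label{eq:phi}
\varphi_n(\alpha)=-\min_{[0,\pi]}\psi .
\end{equation}
We use the convention $|\cot x|=\infty$ for $x\in\pi\mathbb Z$.

\begin{theorem}\label{thm:theta}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] If $\theta\in\pi\mathbb Z$, then $A_n(\theta)=\{1,\dots,2n-3\}\cup[2n-2,\infty)$.
\item[(b)] If $\theta\notin\pi\mathbb Z$, then
\[
A_n(\theta)=\Big\{\alpha\in(2n-3,2n-2):\ \big|\cot\big(\tfrac{\alpha\pi}2+\theta\big)\big|\le\tan\varphi_n(\alpha)\Big\}\cup[2n-2,\infty).
\]
\end{enumerate}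
Moreover, for $2n-3<\alpha<2n-2$ we have $0<\varphi_n(\alpha)<\frac\pi2$ and
\begin{equation}\label{eq:bound}
\tan\varphi_n(\alpha)\le\sqrt{\frac{\alpha+1}{\alpha+2}}\;\Big|\cot\frac{\alpha\pi}2\Big| ,
\end{equation}
and $\varphi_n(\alpha)\to0$ as $\alpha\downarrow2n-3$, $\varphi_n(\alpha)\to\frac\pi2$ as $\alpha\uparrow2n-2$.
\end{theorem}

\begin{corollary}\label{cor}
Let $n\ge2$.
\begin{enumerate}
\item[(1)] If $0\le\alpha<2n-3$ is not a positive integer, then $B_n(\alpha,\theta)_0>n^\alpha$ for every $\theta$.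
\item[(2)] $\bigcap_\theta A_n(\theta)=[2n-2,\infty)=A_n(0)\cap A_n(\theta)$ for each $\theta\notin\pi\mathbb Z$.
\item[(3)] For each $\theta\notin\pi\mathbb Z$ there is $\varepsilon>0$ with $(2n-2-\varepsilon,\infty)\subset A_n(\theta)$.
\item[(4)] $\bigcup_\theta A_n(\theta)=\{1,\dots,2n-4\}\cup[2n-3,\infty)$, where the first set is empty for $n=2$.
\end{enumerate}
\end{corollary}

\subsection*{The idea}
One polynomial decides everything: $\alpha\in A_n(\theta)$ if and only if $D^\alpha_\theta f_*$ has only real zeros, where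
$f_*(t)=(2\sin\frac t2)^{2n}$ (Section~\ref{sec:crit}). A real-rooted trigonometric polynomial $g$ satisfies Laguerre's inequality
$g'^2\ge gg''$, a kind of log-concavity of its derivatives. On the other hand, $f_*$ vanishes to order $2n$ at $0$, so for noninteger $\beta\in(0,2n)$
its fractional derivative at $0$ is a convergent integral, $f_*^{(\beta)}(0)=\Gamma(-\beta)^{-1}\int_0^\infty f_*(t)t^{-\beta-1}dt$,
and such moments are log-\emph{convex} in $\beta$. For $\theta=0$ and noninteger $\alpha>0$ the two contradict each other whenever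
the moments of orders $\alpha,\alpha+1,\alpha+2$ all converge, that is, for $\alpha<2n-2$. Apart from the easy case $\alpha=0$, this excludes all the orders that
Theorem~\ref{thm:main} excludes.

For other phases, Laguerre's inequality for $D^\alpha_\theta f_*$ and for its derivative bounds $\cot^2\delta$ from above and from below, and the moments of orders
$\alpha,\dots,\alpha+3$ show that for noninteger $\alpha<2n-3$ the two bounds are incompatible. In the interval $2n-3<\alpha<2n-2$ we count the zeros of $D^\alpha_\theta f_*$ exactly: they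
are the meetings of the curve $q_\alpha(e^{it})$ with a line through the origin, and $\varphi_n(\alpha)$ measures how far the argument of the curve runs backwards. Section~\ref{sec:two} shows
this picture for $n=2$; the proofs do not depend on it.

\section{The extremal polynomial decides}\label{sec:crit}

Let
\[
f_*(t)=\Big(2\sin\frac t2\Big)^{2n}=(-1)^ne^{-int}(e^{it}-1)^{2n}=\sum_{k=-n}^n(-1)^kC_{|k|}e^{ikt}
\]
and
\begin{equation}\label{eq:h}
h_{\alpha,\theta}(t)=\tfrac12D^\alpha_\theta f_*(t)=\sum_{k=1}^n(-1)^kC_kk^\alpha\cos(kt+\delta)=\operatorname{Re}\big(e^{i\delta}q_\alpha(e^{it})\big)\quad(t\in\mathbb R).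
\end{equation}
As $C_n=1$, we can write
\begin{equation}\label{eq:P}
2h_{\alpha,\theta}(t)=e^{-int}P(e^{it}),\qquad \deg P=2n,\quad \text{leading coefficient }(-1)^nn^\alpha e^{i\delta},\quad P(0)\ne0 .
\end{equation}
So $h_{\alpha,\theta}$ has exactly $2n$ complex zeros per period, counted with multiplicity. We call it \emph{real-rooted} if all of them are real, i.e.\ if all zeros of $P$ are
unimodular.

We use two facts.
\emph{Jensen's formula}: if $A(z)=a\prod(z-z_j)$, $a\ne0$, then
$\exp\big(\frac1{2\pi}\int_0^{2\pi}\ln|A(e^{it})|\,dt\big)=|a|\prod\max(1,|z_j|)$.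
\emph{Szeg\H{o}'s composition theorem} (\cite[Part V, Problem 151]{PS}, \cite[Thm 16.1]{M}): if $A(z)=\sum_{j=0}^m\binom mja_jz^j$ and $B(z)=\sum_{j=0}^m\binom mjb_jz^j$ have degree $m$
and all zeros of $A$ lie in a closed disc $K$, then every zero of $\sum_{j=0}^m\binom mja_jb_jz^j$ has the form $-\kappa w$ with $\kappa\in K$ and $B(w)=0$.

\begin{lemma}\label{lem:crit}
$B_n(\alpha,\theta)_0=n^\alpha$ if and only if $h_{\alpha,\theta}$ is real-rooted.
\end{lemma}

\begin{proof}
By Jensen's formula $\|f_*\|_0=1$ and $\|D^\alpha_\theta f_*\|_0=n^\alpha\prod_j\max(1,|z_j|)$, where the $z_j$ are the zeros of $P$.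
As $h_{\alpha,\theta}$ is real on $\mathbb R$, these zeros are symmetric under $z\mapsto1/\bar z$. If $h_{\alpha,\theta}$ is not real-rooted, then
some $|z_j|\ne1$, hence some $|z_j|>1$, and $B_n(\alpha,\theta)_0>n^\alpha$.

Conversely, let all zeros of $P$ be unimodular. As $B_n(\alpha,\theta)_0\ge n^\alpha$, we have to show that $\|D^\alpha_\theta f\|_0\le n^\alpha\|f\|_0$ for all $f\in\mathcal T_n$, $f\not\equiv0$.
Write $f(t)=e^{-int}p(e^{it})$ with $p(z)=\sum_{j=0}^{2n}\binom{2n}ja_jz^j$. By
\eqref{eq:exp}, $D^\alpha_\theta f(t)=e^{-int}(\Lambda p)(e^{it})$, where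
\[
\Lambda p(z)=\sum_{j=0}^{2n}\binom{2n}j\lambda_ja_jz^j,\qquad \lambda_{n\pm k}=k^\alpha e^{\pm i\delta}\ (1\le k\le n),\quad\lambda_n=0 .
\]
The polynomial $\sum_j\binom{2n}j\lambda_jz^j=(-1)^nP(-z)$ has degree $2n$ and only unimodular zeros. We apply Szeg\H{o}'s theorem with this polynomial as $B$, with a polynomial of exact degree $2n$ as $A$, and with $K$ the closed
unit disc. Since $\lambda_{2n}\ne0$, we see that
\begin{equation}\label{eq:preserve}
\text{$\Lambda$ maps polynomials of exact degree $2n$ with all zeros in $|z|\le1$ to such polynomials.}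
\end{equation}
It remains to pass from such polynomials to an arbitrary $p$. Let $p(z)=c\prod_{i=1}^d(z-w_i)$, $c\ne0$, $d\le2n$, and move the outer zeros inside:
\[
p^\#(z)=c\,z^{2n-d}\prod_{|w_i|\le1}(z-w_i)\prod_{|w_i|>1}(1-\bar w_iz).
\]
This has degree $2n$ and all zeros in $|z|\le1$. By the identity
\begin{equation}\label{eq:mob}
|1-\bar wz|^2-|z-w|^2=(|z|^2-1)(|w|^2-1)
\end{equation}
we have $|p|=|p^\#|$ on $|z|=1$ and $|p|\le|p^\#|$ on $|z|\ge1$. Letting $z\to\infty$ we see that the coefficient of $z^{2n}$ in $p$ does not exceed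
that of $p^\#$ in modulus. Hence for $|\varepsilon|<1$ the polynomial $p^\#+\varepsilon p$ has degree $2n$ and no zeros in $|z|>1$.
By \eqref{eq:preserve}, $\Lambda p^\#+\varepsilon\Lambda p$ has no zeros in $|z|>1$, for every $|\varepsilon|<1$. It follows that $|\Lambda p|\le|\Lambda p^\#|$ on $|z|>1$: at a point $z$
with $|\Lambda p(z)|>|\Lambda p^\#(z)|$ the choice $\varepsilon=-\Lambda p^\#(z)/\Lambda p(z)$ would give a zero. By continuity the inequality holds on $|z|=1$. Write $\operatorname{lead}(p^\#)$ for the leading coefficient. By Jensen's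
formula, applied to $\Lambda p^\#$ and to $p^\#$, whose zeros lie in $|z|\le1$,
\[
\|D^\alpha_\theta f\|_0\le\|(\Lambda p^\#)(e^{it})\|_0=n^\alpha|\operatorname{lead}(p^\#)|=n^\alpha\|p^\#(e^{it})\|_0=n^\alpha\|f\|_0. \qedhere
\]
\end{proof}

For instance, let $n=2$, $\alpha=\theta=0$: with $x=\cos t$, $h_{0,0}(t)=-4\cos t+\cos2t=2x^2-4x-1$ has the root $x=1+\sqrt{3/2}>1$, so it is not real-rooted and removing the mean
can increase $\|\cdot\|_0$.

Replacing $\theta$ by $\theta+\pi$ changes the sign of $h_{\alpha,\theta}$, so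
\begin{equation}\label{eq:per}
A_n(\theta+\pi)=A_n(\theta).
\end{equation}
Raising $\alpha$ by $1$ raises $\delta$ by $\frac\pi2$. Hence, with
\[
S(\beta)=q_\beta(1)=\sum_{k=1}^n(-1)^kC_kk^\beta,
\]
we have
\begin{equation}\label{eq:der}
h_{\alpha,\theta}'=h_{\alpha+1,\theta},\qquad h_{\alpha,\theta}^{(j)}(0)=S(\alpha+j)\cos\big(\delta+\tfrac{j\pi}2\big).
\end{equation}
If a trigonometric polynomial of exact degree $n$ has $2n$ real zeros per period, with multiplicity, then so has its derivative (Rolle's theorem on the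
circle: a zero of multiplicity $\mu$ leaves one of multiplicity $\mu-1$, and every arc between neighboring zeros contributes one more). Thus
\begin{equation}\label{eq:shift}
\alpha\in A_n(\theta)\ \Longrightarrow\ \alpha+1\in A_n(\theta).
\end{equation}
For the same reason $2h_{r,0}=f_*^{(r)}$ is real-rooted for $r\in\mathbb N$, because $f_*$ has a zero of order $2n$ at $0$. So $\mathbb N\subset A_n(0)$.

\subsection*{A local test for real zeros}
To exclude an order $\alpha$ we need a condition, necessary for real-rootedness, that can be read off at a single point.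

\begin{lemma}[Laguerre's inequality]\label{lem:lag}
If $g=h_{\alpha,\theta}$ is real-rooted, then $g'^2-gg''\ge0$ on $\mathbb R$, with strict inequality where $g\ne0$.
\end{lemma}

\begin{proof}
At zeros of $g$ there is nothing to prove. By \eqref{eq:P} and $e^{it}-e^{is}=2ie^{i(t+s)/2}\sin\frac{t-s}2$ we have
$g(t)=c\prod_{j=1}^{2n}\sin\frac{t-t_j}2$ with real $t_j$. Where $g\ne0$,
\[
g'^2-gg''=-g^2\Big(\frac{g'}g\Big)'=g^2\sum_{j=1}^{2n}\frac1{4\sin^2\frac{t-t_j}2}>0. \qedhere
\]
\end{proof}

We apply it at $t=0$, the point where $f_*$ vanishes to high order, first to $h_{\alpha,\theta}$ and then, using \eqref{eq:shift}, to $h_{\alpha+1,\theta}$. By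
\eqref{eq:der}, if $\alpha\in A_n(\theta)$ then
\begin{align}
S(\alpha+1)^2\sin^2\delta&\ \ge\ -S(\alpha)S(\alpha+2)\cos^2\delta,\label{eq:L1}\\
S(\alpha+2)^2\cos^2\delta&\ \ge\ -S(\alpha+1)S(\alpha+3)\sin^2\delta.\label{eq:L2}
\end{align}

\section{The case $n=2$}\label{sec:two}

Here almost everything can be seen. By \eqref{eq:h}, the real zeros of $h_{\alpha,\theta}$ are the parameters $t$ at which the closed curve
$G(t)=q_\alpha(e^{it})$ meets the line through the origin
\[
\ell_\delta=\{w:\operatorname{Re}(e^{i\delta}w)=0\},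
\]
whose direction has angle $\frac\pi2-\delta$ with the real axis. A meeting is counted with the multiplicity of the zero of $h_{\alpha,\theta}$; where $G\ne0$, this is the multiplicity with which $\arg G$ takes its
value there. Real-rootedness means that there are $2n$ meetings per period.
For $n=2$ we have $C_1=4$, $C_2=1$ and
\[
q_\alpha(z)=2^\alpha z(z-c),\qquad c=2^{2-\alpha}.
\]
Since $2^{-\alpha}G(t)+1=e^{it}(2\cos t-c)$, the curve is a lima\c{c}on. For $c\ne1$ the argument of $G$ has derivative
\begin{equation}\label{eq:two}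
1+\operatorname{Re}\frac{e^{it}}{e^{it}-c}=1+\frac{1-c\cos t}{1+c^2-2c\cos t}=\frac{c^2+2-3c\cos t}{1+c^2-2c\cos t}.
\end{equation}
The numerator is at least $c^2+2-3c=(c-1)(c-2)$, with equality at $t=0$.

\emph{If $\alpha>2$}, then $c<1$ and both zeros of $q_\alpha$ lie in the unit disc. The argument of $G$ increases, by $4\pi$ in all, and
every line is met four times. So $(2,\infty)\subset A_2(\theta)$ for all $\theta$, and $2\in A_2(\theta)$ by continuity of zeros.

\emph{If $0\le\alpha<2$}, then $c>1$ and the curve winds around $0$ only once; this forces only two meetings with each line. The other two must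
come from a stretch where the argument moves backwards. The derivative \eqref{eq:two} is negative somewhere if and only if
$(c-1)(c-2)<0$, i.e.\ $1<\alpha<2$. For $\alpha<1$ the argument has positive derivative, each line is met just twice, and $\alpha\notin A_2(\theta)$ for every $\theta$.
For $\alpha=1$ the curve is a cardioid with its cusp at $t=0$; the argument still increases strictly, its derivative having a double zero at the cusp. The only line
met four times is the real axis, the cusp counting three times. It is $\ell_\delta$ for $\delta\in\frac\pi2+\pi\mathbb Z$, i.e.\ for $\theta\in\pi\mathbb Z$.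

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[thick] plot[domain=0:360,samples=181,smooth] ({cos(2*\x)-1.4*cos(\x)},{sin(2*\x)-1.4*sin(\x)});
\draw[dashed] (163.37:1.9)--(343.37:2.8);
\draw[dashed] (196.63:1.9)--(16.63:2.8);
\fill (0,0) circle (1pt) node[below=3pt] {$0$};
\fill (163.37:0.5657) circle (1pt);
\fill (196.63:0.5657) circle (1pt);
\draw (163.37:0.26) arc[start angle=163.37,end angle=196.63,radius=0.26];
\node at (-0.18,0.28) {$2\varphi$};
\end{tikzpicture}
\caption{The curve $e^{2it}-ce^{it}$ for $c=1.4$, a positive multiple of $q_\alpha(e^{it})$ for $n=2$ and an $\alpha\in(1,2)$. It winds once around the origin $0$. The dashed lines through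
$0$ are tangent to the inner loop, which is seen from $0$ under the angle $2\varphi=2\varphi_2(\alpha)$. Lines through $0$ in the closed dashed double sector containing the loop
meet the curve four times (with multiplicity), all other lines through $0$ twice.}
\label{fig:lim}
\end{figure}

For $1<\alpha<2$ the lima\c{c}on has an inner loop (Figure~\ref{fig:lim}). Here $\psi(t)=t-\arctan\frac{\sin t}{c-\cos t}$ decreases on $[-x_*,x_*]$
and increases on $[x_*,2\pi-x_*]$, where $\cos x_*=\frac{c^2+2}{3c}$. So the loop is seen from the origin under the half-angle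
\[
\varphi_2(\alpha)=-\psi(x_*)=\arctan\frac{\sin x_*}{c-\cos x_*}-x_*,
\]
and $\alpha\in A_2(\theta)$ if and only if $\ell_\delta$ lies in the closed double sector of the loop, i.e.\
$\operatorname{dist}(\delta-\frac\pi2,\pi\mathbb Z)\le\varphi_2(\alpha)$. (The count is written out for all $n$ in Section~\ref{sec:last}.) This makes $A_2(\theta)$
explicit.

Yet for $\theta=0$ the picture leaves a question open. Now $\delta-\frac\pi2=(\alpha-1)\frac\pi2$, and $\alpha\notin A_2(0)$ says that
$\varphi_2(\alpha)<(\alpha-1)\frac\pi2$: for every $\alpha\in(1,2)$, the angle between $\ell_\delta$ and the real axis exceeds the half-angle of the loop. The local test \eqref{eq:L1} decides this without the picture. We have $S(\beta)=2^\beta-4$. For $\alpha=\frac32$, $\theta=0$ we have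
$\sin^2\delta=\cos^2\delta$, and \eqref{eq:L1} would require
\[
(4\sqrt2-4)^2\ge(4-2\sqrt2)(8\sqrt2-4),\quad\text{i.e.}\quad 48-32\sqrt2\ge40\sqrt2-48,\quad\text{i.e.}\quad 4\ge3\sqrt2,
\]
which is false. For general $\alpha\in(0,2)$, $\alpha\ne1$, we need
\[
(2^{\alpha+1}-4)^2\sin^2\tfrac{\alpha\pi}2<(4-2^\alpha)(2^{\alpha+2}-4)\cos^2\tfrac{\alpha\pi}2 .
\]
The reason behind this inequality, and behind its analogue for every $n$, is that $S(\beta)\cos\frac{\beta\pi}2$ is a moment in disguise.

\section{The function $S$ and moments of $f_*$}\label{sec:S}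

We first need the signs of $S$. We use the \emph{generalized Descartes rule} \cite[Part V, Problem 77]{PS}: a real sum
$\sum_{k=1}^na_ke^{\mu_ky}$, $\mu_1<\dots<\mu_n$, not identically zero, has at most as many real zeros, counted with multiplicity, as $(a_k)$ has sign changes.

\begin{lemma}\label{lem:S}
The real zeros of $S$ are exactly $2,4,\dots,2n-2$, and all are simple. We have $S<0$ on $(-\infty,2)$, $\operatorname{sgn}S=(-1)^{j+1}$ on $(2j,2j+2)$ for
$1\le j\le n-2$, and $\operatorname{sgn}S=(-1)^n$ on $(2n-2,\infty)$. Consequently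
\begin{equation}\label{eq:neg}
S(\beta)S(\beta+2)<0\qquad\text{if }0<\beta<2n-2\text{ and }\beta\text{ is not an even integer.}
\end{equation}
\end{lemma}

\begin{proof}
As $f_*$ has a zero of order $2n$ at $0$, for $1\le i\le n-1$ we have $0=f_*^{(2i)}(0)=2(-1)^iS(2i)$. The numbers $(-1)^kC_k$, $1\le k\le n$, have
$n-1$ sign changes, so by Descartes' rule $S(\beta)=\sum(-1)^kC_ke^{\beta\ln k}$ has at most $n-1$ zeros with multiplicity. This gives the first
statement. Since $S(\beta)\to-C_1<0$ as $\beta\to-\infty$, the signs follow. In \eqref{eq:neg}, exactly one even integer lies in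
$(\beta,\beta+2)\subset(0,2n)$; it is one of $2,\dots,2n-2$, and the endpoints are not zeros of $S$.
\end{proof}

For $0<\beta<2n$ let
\[
I(\beta)=\int_0^\infty f_*(t)\,t^{-\beta-1}\,dt\in(0,\infty).
\]
Convergence at $\infty$ needs $\beta>0$, and at $0$ it needs $\beta<2n$, as $f_*(t)\sim t^{2n}$.

\begin{lemma}\label{lem:I}
For noninteger $\beta\in(0,2n)$,
\begin{equation}\label{eq:I}
I(\beta)=2\,\Gamma(-\beta)\cos\frac{\pi\beta}2\;S(\beta).
\end{equation}
The function $I$ is log-convex. In particular, when the arguments lie in $(0,2n)$,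
\begin{equation}\label{eq:conv}
I(\beta+1)^2\le I(\beta)I(\beta+2),\qquad I(\beta+1)I(\beta+2)\le I(\beta)I(\beta+3).
\end{equation}
\end{lemma}

By \eqref{eq:der} the identity says that $f_*^{(\beta)}(0)=2h_{\beta,0}(0)=\Gamma(-\beta)^{-1}\int_0^\infty f_*(t)t^{-\beta-1}dt$.

\begin{proof}
Since $f_*(0)=0$, $f_*(t)=2\sum_{k=1}^n(-1)^kC_k(\cos kt-1)$. Let $0<\beta<2$, $\beta\ne1$. Substituting $u=kt$, integrating by parts (the boundary terms, multiples of $(\cos u-1)u^{-\beta}$, vanish at
$0$ and $\infty$) and using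
\[
\int_0^\infty u^{s-1}\sin u\,du=\Gamma(s)\sin\frac{\pi s}2\qquad(-1<s<1,\ s\ne0)
\]
with $s=1-\beta$, we obtain
\[
\int_0^\infty(\cos kt-1)t^{-\beta-1}dt=-\frac{k^\beta}\beta\int_0^\infty u^{-\beta}\sin u\,du=-\frac{k^\beta}\beta\,\Gamma(1-\beta)\cos\frac{\pi\beta}2
=k^\beta\,\Gamma(-\beta)\cos\frac{\pi\beta}2 .
\]
Summation gives \eqref{eq:I} on $(0,2)\setminus\{1\}$. The integral $I$ is analytic in $0<\operatorname{Re}\beta<2n$ and the right side of \eqref{eq:I} is
meromorphic there, so \eqref{eq:I} persists at all noninteger $\beta\in(0,2n)$. By H\"older's inequality,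
$I((1-\lambda)a+\lambda b)\le I(a)^{1-\lambda}I(b)^\lambda$ for $0\le\lambda\le1$. With $a=\beta$, $b=\beta+2$, $\lambda=\frac12$ this is the first part of
\eqref{eq:conv}; for the second take $a=\beta$, $b=\beta+3$ and multiply the cases $\lambda=\frac13$ and $\lambda=\frac23$.
\end{proof}

Let $\alpha>0$ be a noninteger. From $\Gamma(-\alpha)=(-1)^j(\alpha+1)\cdots(\alpha+j)\,\Gamma(-\alpha-j)$ and \eqref{eq:I},
\begin{equation}\label{eq:mom}
S(\alpha+j)\cos\frac{\pi(\alpha+j)}2=(-1)^j\,\frac{(\alpha+1)\cdots(\alpha+j)}{2\Gamma(-\alpha)}\,I(\alpha+j)\qquad(j\ge0,\ \alpha+j<2n).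
\end{equation}
The next lemma turns log-convexity into the two inequalities for $S$ that we need. The growing factors $\alpha+1,\alpha+2,\dots$ in \eqref{eq:mom} supply the constants
$\frac{\alpha+1}{\alpha+2}<1$ and $\frac{\alpha+3}{\alpha+1}>1$, which make the later contradictions strict.

\begin{lemma}\label{lem:M}
Let $\alpha>0$ be a noninteger. If $\alpha<2n-2$, then
\begin{equation}\label{eq:M1}
\frac{S(\alpha+1)^2}{-S(\alpha)S(\alpha+2)}\le\frac{\alpha+1}{\alpha+2}\cot^2\frac{\alpha\pi}2 .
\end{equation}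
If $\alpha<2n-3$, then
\begin{equation}\label{eq:M2}
|S(\alpha)S(\alpha+3)|\ge\frac{\alpha+3}{\alpha+1}\,|S(\alpha+1)S(\alpha+2)| .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:mom} with $j=0,1,2$,
\[
S(\alpha+1)^2\sin^2\frac{\alpha\pi}2=\frac{(\alpha+1)^2I(\alpha+1)^2}{4\Gamma(-\alpha)^2},\qquad
-S(\alpha)S(\alpha+2)\cos^2\frac{\alpha\pi}2=\frac{(\alpha+1)(\alpha+2)I(\alpha)I(\alpha+2)}{4\Gamma(-\alpha)^2}.
\]
Dividing and using $I(\alpha+1)^2\le I(\alpha)I(\alpha+2)$ we get \eqref{eq:M1}. The products $\cos\frac{\pi\alpha}2\cos\frac{\pi(\alpha+3)}2$ and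
$\cos\frac{\pi(\alpha+1)}2\cos\frac{\pi(\alpha+2)}2$ have the same nonzero modulus $|\sin\frac{\pi\alpha}2\cos\frac{\pi\alpha}2|$. So \eqref{eq:mom} with $j=0,1,2,3$ and the second part of \eqref{eq:conv} give
\[
\frac{|S(\alpha)S(\alpha+3)|}{|S(\alpha+1)S(\alpha+2)|}=\frac{(\alpha+1)(\alpha+2)(\alpha+3)}{(\alpha+1)\cdot(\alpha+1)(\alpha+2)}\cdot
\frac{I(\alpha)I(\alpha+3)}{I(\alpha+1)I(\alpha+2)}\ge\frac{\alpha+3}{\alpha+1}. \qedhere
\]
\end{proof}

\section{The excluded orders}\label{sec:excl}

\begin{proposition}\label{prop:excl}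
\begin{enumerate}
\item[(a)] No noninteger $\alpha\in(0,2n-2)$ belongs to $A_n(0)$, and $0\notin A_n(0)$.
\item[(b)] No noninteger $\alpha\in(0,2n-3)$ belongs to any $A_n(\theta)$.
\item[(c)] If $\theta\notin\pi\mathbb Z$, no integer $\alpha$ with $0\le\alpha\le2n-3$ belongs to $A_n(\theta)$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $0<\alpha<2n-2$ be a noninteger, and let $\alpha\in A_n(\theta)$ for some real $\theta$. By \eqref{eq:neg}, $-S(\alpha)S(\alpha+2)>0$. So \eqref{eq:L1} forces $\sin\delta\ne0$ and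
\begin{equation}\label{eq:up}
\cot^2\delta\le\frac{S(\alpha+1)^2}{-S(\alpha)S(\alpha+2)} .
\end{equation}

(a) For $\theta=0$ we have $\delta=\frac{\alpha\pi}2$ and $\cot\delta\ne0$, so \eqref{eq:up} contradicts \eqref{eq:M1}. For $\alpha=\theta=0$ the function
$g=h_{0,0}$ has, by \eqref{eq:der} and Lemma~\ref{lem:S}, $g(0)=S(0)\ne0$, $g'(0)=0$ and $g''(0)=-S(2)=0$ (here $n\ge2$ is used). If $g$ were real-rooted, this would contradict the strict inequality in
Lemma~\ref{lem:lag}.

(b) Let $\alpha<2n-3$. Then \eqref{eq:neg} with $\beta=\alpha+1$ gives $-S(\alpha+1)S(\alpha+3)>0$ as well, and $S(\alpha+2)\ne0$. Since $\sin\delta\ne0$, \eqref{eq:L2} bounds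
$\cot^2\delta$ from below; together with \eqref{eq:up},
\begin{equation}\label{eq:window}
\frac{-S(\alpha+1)S(\alpha+3)}{S(\alpha+2)^2}\le\cot^2\delta\le\frac{S(\alpha+1)^2}{-S(\alpha)S(\alpha+2)} .
\end{equation}
Comparing the ends we get $|S(\alpha)S(\alpha+3)|\le|S(\alpha+1)S(\alpha+2)|$, where the right side is not $0$. This contradicts \eqref{eq:M2}, whatever $\delta$ is.

(c) Let $\alpha$ be odd, $1\le\alpha\le2n-3$. Then $S(\alpha+1)=0$, $S(\alpha)S(\alpha+2)<0$ by \eqref{eq:neg}, and $\cos^2\delta=\sin^2\theta>0$, so \eqref{eq:L1} fails.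
Let $\alpha$ be even, $0\le\alpha\le2n-4$. Then $S(\alpha+2)=0$, $S(\alpha+1)S(\alpha+3)<0$ by \eqref{eq:neg}, and $\sin^2\delta=\sin^2\theta>0$, so \eqref{eq:L2} fails.
\end{proof}

For $2n-3<\alpha<2n-2$ the lower bound in \eqref{eq:window} disappears: $S(\alpha+1)$ and $S(\alpha+3)$ have equal signs, and \eqref{eq:L2} says nothing. This is why
other phases become possible exactly there.

\section{The zeros of $q_\beta$ and the range $\alpha\ge2n-2$}\label{sec:q}

To prove that an $h_{\alpha,\theta}$ \emph{is} real-rooted we return to the curve $q_\alpha(e^{it})$. As for $n=2$, all depends on how many zeros of $q_\alpha$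
lie in the unit disc.

\begin{lemma}\label{lem:q}
\begin{enumerate}
\item[(a)] If $\beta>2n-2$, the zeros of $q_\beta$ are $0$ and $n-1$ simple zeros in $(0,1)$.
\item[(b)] If $2n-4<\beta<2n-2$ and $\beta>0$, they are $0$, $n-2$ simple zeros in $(0,1)$, and one simple zero in $(1,\infty)$.
\item[(c)] All zeros of $q_{2n-2}$ lie in $[0,1]$, and $1$ is a simple one.
\end{enumerate}
In all cases $0$ is a simple zero.
\end{lemma}

\begin{proof}
The coefficient $-C_1$ of $z$ in $q_\beta$ is not $0$, so $0$ is a simple zero, and there are $n-1$ others. Let $E_\beta(y)=q_\beta(e^y)=\sum_{k=1}^n(-1)^kC_kk^\beta e^{ky}$. Then $E_\beta'=E_{\beta+1}$ and $E_\beta(0)=S(\beta)$. As $y\to-\infty$, $E_\beta$ tends to $0$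
through negative values; near $+\infty$ its sign is $(-1)^n$. We have to locate $n-1$ sign changes of $E_\beta$; these then give all zeros of $q_\beta$ other than $0$, and each of them is simple.

\emph{Claim: for $0\le j\le n-1$ and $2j<\beta<2j+2$, $E_\beta$ has at least $j$ sign changes on $(-\infty,0)$.} For $j=0$ this is trivial. Let $j\ge1$. By induction
$E_{\beta-2}$ has at least $j-1$ sign changes on $(-\infty,0)$, say at $y_1<\dots<y_{j-1}$ (none if $j=1$). As $E_{\beta-2}\to0$ at $-\infty$, its derivative $E_{\beta-1}$ changes sign in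
each of $(-\infty,y_1),(y_1,y_2),\dots,(y_{j-2},y_{j-1})$, that is, at least $j-1$ times. Repeating this, $E_\beta=E_{\beta-1}'$ has at least $j-1$ sign changes on $(-\infty,0)$. But
$E_\beta<0$ near $-\infty$, and $\operatorname{sgn}E_\beta(0)=\operatorname{sgn}S(\beta)=(-1)^{j+1}$ by Lemma~\ref{lem:S}. So the number of sign changes has the parity of $j$ and is at least $j$.

(a) For $2n-2<\beta<2n$ take $j=n-1$. For $\beta\ge2n$ choose $m\in\mathbb N$ with $\beta-m\in(2n-2,2n-1]$; by the same use of Rolle's theorem each of the $m$ differentiations leading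
from $E_{\beta-m}$ to $E_\beta$ preserves at least $n-1$ sign changes on $(-\infty,0)$.

(b) Take $j=n-2$: there are at least $n-2$ sign changes on $(-\infty,0)$, and at least one on $(0,\infty)$, because $E_\beta(0)=S(\beta)$ has the sign $(-1)^{n-1}$. Together these are $n-1$.

(c) The zeros of $q_\beta$ depend continuously on $\beta$, as its leading coefficient is never $0$. Letting $\beta\downarrow2n-2$ in (a) we get the first statement. Since $zq_\beta'(z)=q_{\beta+1}(z)$,
we have $q_{2n-2}(1)=S(2n-2)=0$ and $q_{2n-2}'(1)=S(2n-1)\ne0$.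
\end{proof}

\begin{proposition}\label{prop:large}
$[2n-2,\infty)\subset A_n(\theta)$ for every real $\theta$.
\end{proposition}

\begin{proof}
Let $\alpha\ge2n-2$, and let $r_1,\dots,r_n\in[0,1]$ be the zeros of $q_\alpha$ (Lemma~\ref{lem:q}(a),(c)), one of them being $0$. Let $|z|>1$. By \eqref{eq:mob}, $|1-r_jz|\le|z-r_j|$, strictly if $r_j=0$. So
\[
|q_\alpha(1/z)|=n^\alpha|z|^{-n}\prod_{j=1}^n|1-r_jz|<n^\alpha\prod_{j=1}^n|z-r_j|=|q_\alpha(z)| .
\]
(The inequality holds because $|z|^{-n}<1$ and the right-hand product is positive.) With $z=e^{it}$, $t\in\mathbb C$, we have $2h_{\alpha,\theta}(t)=e^{i\delta}q_\alpha(z)+e^{-i\delta}q_\alpha(1/z)$. This has no zeros with $|z|>1$, and by the symmetry $z\mapsto1/\bar z$ none with $|z|<1$. So $h_{\alpha,\theta}$ is real-rooted, and Lemma~\ref{lem:crit} applies.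
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:theta}(a)]
Positive integers belong to $A_n(0)$ (Section~\ref{sec:crit}), and so does $[2n-2,\infty)$ by Proposition~\ref{prop:large}. All other $\alpha\ge0$ are excluded by Proposition~\ref{prop:excl}(a). This is Theorem~\ref{thm:main}, and
Theorem~\ref{thm:theta}(a) follows by \eqref{eq:per}.
\end{proof}

\section{The last interval $2n-3<\alpha<2n-2$}\label{sec:last}

Fix $\alpha\in(2n-3,2n-2)$ and let $G(t)=q_\alpha(e^{it})$. By Lemma~\ref{lem:q}(b), $q_\alpha$ has no zeros on the unit circle and $n-1$ zeros inside. So the branch $\psi$ in \eqref{eq:phi} is well defined,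
$\psi(t+2\pi)=\psi(t)+2\pi(n-1)$, and $\psi$ is odd because $G(-t)=\overline{G(t)}$. The winding accounts for $2n-2$ meetings with each line, and two more have to come from a backward motion of the argument. For $n=2$ we could
compute $\psi'$. In general we need to know that the argument moves backwards on a single arc, and for this we use that the curve is locally convex: its tangent always turns to the left.

\begin{lemma}\label{lem:psi}
There is $x_*\in(0,\pi)$ such that $\psi$ is decreasing on $[-x_*,x_*]$ and increasing on $[x_*,2\pi-x_*]$, $\psi'$ has no zeros besides $\pm x_*$ modulo $2\pi$, and $\psi''(\pm x_*)\ne0$. Hence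
$\varphi_n(\alpha)=-\psi(x_*)=\psi(-x_*)>0$.
\end{lemma}

\begin{proof}
We have $G'(t)=i\,q_{\alpha+1}(e^{it})$. As $\alpha+1>2n-2$, all $n$ zeros $r$ of $q_{\alpha+1}$ lie in $[0,1)$ by Lemma~\ref{lem:q}(a). So $G'\ne0$, and a continuous branch $\psi_1$ of $\arg G'$ satisfies $\psi_1(t+2\pi)=\psi_1(t)+2\pi n$ and
\[
\psi_1'(t)=\sum_r\operatorname{Re}\frac{e^{it}}{e^{it}-r}=\sum_r\frac{1-r\cos t}{|e^{it}-r|^2}>0 .
\]
Let $\chi=\psi_1-\psi-\arg G(0)$ be the angle from the radius vector to the tangent, a continuous branch of $\arg(G'/G)$. Then $\chi(t+2\pi)=\chi(t)+2\pi$ and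
\[
\psi'=\operatorname{Im}\frac{G'}G=\Big|\frac{G'}G\Big|\sin\chi .
\]
Where $\psi'=0$ we have $\chi\in\pi\mathbb Z$ and $\chi'=\psi_1'>0$. So $\chi$ crosses each level in $\pi\mathbb Z$ only upwards, hence at most once; since $\chi(t)\to\pm\infty$ as $t\to\pm\infty$, it takes the value $k\pi$ at exactly one point $\tau_k$, for each $k\in\mathbb Z$.
These points increase with $k$, and $\tau_{k+2}=\tau_k+2\pi$. Therefore $\psi'$ has exactly two zeros
per period, and at them $\psi''=|G'/G|\,\chi'\cos\chi\ne0$.

Now $\psi'$ is even, and $\psi'(0)=S(\alpha+1)/S(\alpha)<0$ by Lemma~\ref{lem:S}, since $S(\alpha)$ has the sign $(-1)^{n-1}$ and $S(\alpha+1)$ the sign $(-1)^n$. The two zeros form a set symmetric modulo $2\pi$. If $\pi$ were one of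
them, the other would have to be $0$, which is not a zero. So they are $\pm x_*$ with $0<x_*<\pi$. Both are sign changes, so $\psi'<0$ on $(-x_*,x_*)$ and $\psi'>0$ on $(x_*,2\pi-x_*)$. The formula for $\varphi_n(\alpha)$ follows, as $\psi$ is odd and $\psi(0)=0$.
\end{proof}

Write $\varphi=\varphi_n(\alpha)$ and
\[
L=\tfrac\pi2-\delta+\pi\mathbb Z .
\]
As $G(0)=S(\alpha)$ is real, \eqref{eq:h} gives $h_{\alpha,\theta}=\pm|G|\cos(\psi+\delta)$, with a constant sign. So $h_{\alpha,\theta}(t)=0$ if and only if $\psi(t)\in L$, and the multiplicity is $1$ if $\psi'(t)\ne0$ and $2$ if $t\equiv\pm x_*$ modulo $2\pi$.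

\begin{proposition}\label{prop:count}
For every real $\theta$ the function $h_{\alpha,\theta}$ has exactly
\[
2n-2+2\,\#\big(L\cap[-\varphi,\varphi]\big)
\]
real zeros per period, counted with multiplicity. Consequently $0<\varphi<\frac\pi2$, and for every real $\theta$
\begin{equation}\label{eq:iff}
\alpha\in A_n(\theta)\iff\operatorname{dist}\big(\delta-\tfrac\pi2,\pi\mathbb Z\big)\le\varphi\iff|\cot\delta|\le\tan\varphi .
\end{equation}
\end{proposition}

\begin{proof}
On the open arc $(x_*,2\pi-x_*)$, $\psi$ increases from $-\varphi$ to $\psi(-x_*)+2\pi(n-1)=\varphi+2\pi(n-1)$. A half-open interval of length $2\pi(n-1)$ contains $2n-2$ points of $L$. So the arc contains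
\begin{align*}
\#\big(L\cap(-\varphi,\varphi+2\pi(n-1))\big)&=\#\big(L\cap(-\varphi,\varphi)\big)+\#\big(L\cap[\varphi,\varphi+2\pi(n-1))\big)\\
&=\#\big(L\cap(-\varphi,\varphi)\big)+2n-2
\end{align*}
zeros, all simple. On $(-x_*,x_*)$, $\psi$ decreases from $\varphi$ to $-\varphi$, and there are $\#(L\cap(-\varphi,\varphi))$ simple zeros. The point $x_*$ contributes $2$ if $-\varphi\in L$, and $-x_*$ contributes $2$ if $\varphi\in L$.
The sum is as stated.

As $h_{\alpha,\theta}$ has at most $2n$ zeros per period, $L\cap[-\varphi,\varphi]$ never has more than one point. If $\varphi\ge\frac\pi2$, then for $\delta=0$ (that is, $\theta=-\frac{\alpha\pi}2$) it would contain both $\pm\frac\pi2$; so $\varphi<\frac\pi2$. By Lemma~\ref{lem:crit}, $\alpha\in A_n(\theta)$ if and only if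
$L\cap[-\varphi,\varphi]\ne\emptyset$, which is the first equivalence in \eqref{eq:iff}. For the second note that $|\cot\delta|=|\tan(\delta-\frac\pi2)|$, which is the tangent of the distance (infinite if the distance is $\frac\pi2$).
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:theta}, completed]
Let $\theta\notin\pi\mathbb Z$. Then $A_n(\theta)\subset(2n-3,\infty)$ by Proposition~\ref{prop:excl}(b),(c), and $[2n-2,\infty)\subset A_n(\theta)$ by Proposition~\ref{prop:large}. Between $2n-3$ and $2n-2$ the criterion is \eqref{eq:iff}. This proves (b), and $0<\varphi_n(\alpha)<\frac\pi2$ is part of Proposition~\ref{prop:count}.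

\emph{The bound.} Given $\alpha\in(2n-3,2n-2)$, choose $\theta$ with $\delta=\frac\pi2-\varphi$, so that $\cot\delta=\tan\varphi$. By \eqref{eq:iff}, $\alpha\in A_n(\theta)$; hence \eqref{eq:up} holds, and with \eqref{eq:M1} it gives
\[
\tan^2\varphi\le\frac{S(\alpha+1)^2}{-S(\alpha)S(\alpha+2)}\le\frac{\alpha+1}{\alpha+2}\cot^2\frac{\alpha\pi}2 ,
\]
which is \eqref{eq:bound}. As $\alpha\downarrow2n-3$, an odd integer, the right side tends to $0$, so $\varphi_n(\alpha)\to0$.

\emph{The limit at $2n-2$.} Let $\alpha\uparrow2n-2$, and let $R>1$ and $r_1,\dots,r_{n-2}\in(0,1)$ be the nonzero zeros of $q_\alpha$. They converge to the nonzero zeros of $q_{2n-2}$, which by Lemma~\ref{lem:q}(c) lie in $(0,1]$ and of which exactly one equals $1$ and is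
simple. So $R\to1$, no $r_j$ comes close to $1$, and there is $\rho\in(0,1)$ with $r_j\le\rho$ for all $j$ and all $\alpha$ close to $2n-2$. For $x\in(0,\pi)$, factoring $q_\alpha$ we get
\[
\psi(x)=x+\sum_{j=1}^{n-2}\arg(e^{ix}-r_j)-\arctan\frac{\sin x}{R-\cos x},
\]
with the arguments in the sum taken in $(0,\pi)$; the last term, with its sign, is $\arg(R-e^{ix})$. As $R\to1$, the arctangent tends to $\arctan\cot\frac x2=\frac\pi2-\frac x2$. If $\cos x>\rho$, then $\arg(e^{ix}-r_j)\le\arctan\frac{\sin x}{\cos x-\rho}$. Since $\varphi_n(\alpha)\ge-\psi(x)$, for such $x$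
\[
\liminf_{\alpha\uparrow2n-2}\varphi_n(\alpha)\ge\frac\pi2-\frac{3x}2-(n-2)\arctan\frac{\sin x}{\cos x-\rho}.
\]
Letting $x\to0^+$ and recalling $\varphi_n(\alpha)<\frac\pi2$ we obtain $\varphi_n(\alpha)\to\frac\pi2$.
\end{proof}

\begin{remark}
The criterion \eqref{eq:iff} holds for all $\theta$. For $\theta\in\pi\mathbb Z$ it reads $|\cot\frac{\alpha\pi}2|\le\tan\varphi_n(\alpha)$, and \eqref{eq:bound} shows that it is never satisfied. For $n=2$ and $\theta=0$ this is the inequality $\varphi_2(\alpha)<(\alpha-1)\frac\pi2$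
left open in Section~\ref{sec:two}.
\end{remark}

\begin{proof}[Proof of Corollary \ref{cor}]
(1) is contained in Theorem~\ref{thm:theta}. (2) For $\theta\notin\pi\mathbb Z$, $A_n(\theta)\subset(2n-3,\infty)$, while $A_n(0)$ contains no point of $(2n-3,2n-2)$; so $A_n(0)\cap A_n(\theta)=[2n-2,\infty)$, and this set lies in all $A_n(\theta)$.
(3) As $\alpha\uparrow2n-2$, $|\cot(\frac{\alpha\pi}2+\theta)|\to|\cot\theta|<\infty$, while $\tan\varphi_n(\alpha)\to\infty$; apply Theorem~\ref{thm:theta}(b). (4) By (1) and Theorem~\ref{thm:main} the part of the union below $2n-2$ consists of $1,\dots,2n-3$ and of a subset of $(2n-3,2n-2)$. Every $\alpha$ in this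
interval occurs: for $\theta=(1-\alpha)\frac\pi2$ we have $\delta=\frac\pi2$ and $\cot\delta=0$, so $\alpha\in A_n(\theta)$ by \eqref{eq:iff}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{AG} \emph{Bernstein--Szeg\H{o} inequality for the Riesz derivative of trigonometric polynomials in $L_p$-spaces, $0\le p\le\infty$, with classical value of the sharp constant},
\texttt{https://elar.urfu.ru/bitstream/10995/130817/1/2-s2.0-85172709895.pdf}.
\bibitem{M} Marden, \emph{Geometry of Polynomials}.
\bibitem{PS} P\'olya and Szeg\H{o}, \emph{Problems and Theorems in Analysis II}.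
\end{thebibliography}

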